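\title{The only real number below 4 at which all planar chromatic polynomials are positive}

\begin{abstract}
Let $\tau=(1+\sqrt5)/2$. By a theorem of Tutte, the chromatic polynomial of every loopless planar graph is positive at $\tau+2\approx3.618$. We prove that $\tau+2$ is the only real number less than $4$ with this property. More precisely, for every real $q<4$ outside $\{0,1,2,3,\tau+2\}$ some simple plane triangulation has a negative chromatic polynomial at $q$, and the real chromatic roots of simple plane triangulations are dense in $[3,4]$. The triangulations are explicit. They are glued from triangulated quadrilaterals, each of which acts on colorings through three eigenvalues.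
\end{abstract}

\section{Introduction}

Graphs in this paper are finite and loopless. A \emph{proper $q$-coloring} of $G$ is a map from its vertices to $\{1,\dots,q\}$ that gives different values to adjacent vertices. The \emph{chromatic polynomial} $P(G,q)$ is the unique polynomial whose value at each positive integer $q$ is the number of proper $q$-colorings; parallel edges do not affect it. Explicitly, $P(G,q)=\sum_k a_k\,q(q-1)\cdots(q-k+1)$, where $a_k$ is the number of partitions of the vertex set into $k$ nonempty independent sets. In particular $P(G,q)\ge0$ at every integer $q\ge 0$. A \emph{chromatic root} of $G$ is a root of $P(G,q)$.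

For a class $\mathcal G$ of graphs, a real number $q_0$ is \emph{$\mathcal G$-positive} if $P(G,q_0)>0$ for every $G\in\mathcal G$. For a positive integer $q_0$ this says that every graph in $\mathcal G$ can be colored with $q_0$ colors, so the Four Color Theorem (Appel--Haken; Robertson--Sanders--Seymour--Thomas) says that $4$ is positive for planar graphs. At other points $P(G,q_0)$ counts nothing, and there is no evident reason for it to have a fixed sign. Nevertheless, with $\tau=(1+\sqrt5)/2$ the golden ratio, Tutte proved:
\begin{quote}
\emph{If $G$ is planar, then $P(G,\tau+2)>0$.}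
\end{quote}
Here $\tau+2=(5+\sqrt5)/2\approx3.618034$. Are there other such numbers below $4$? Conjecture~6.17 of \cite{RCP} says that there are none.

Numbers $q\le3$ are excluded by the two smallest triangulations:
\begin{equation}\label{eq:small}
\begin{aligned}
P(K_3,q)&=q(q-1)(q-2)<0 &&\text{on }(-\infty,0)\cup(1,2),\\
P(K_4,q)&=q(q-1)(q-2)(q-3)<0 &&\text{on }(0,1)\cup(2,3),
\end{aligned}
\end{equation}
and $P(K_4,q)=0$ at $q=0,1,2,3$. The interval $(3,4)$ is different. Inserting a vertex of degree $3$ into a triangular face multiplies $P$ by $q-3>0$, so the triangulations grown from $K_4$ in this way are positive on all of $(3,4)$. Moreover, no finite list of graphs can settle the question: each polynomial $P(G,\cdot)$ is positive on a neighborhood of $\tau+2$, so the conjecture requires chromatic roots of planar graphs arbitrarily close to $\tau+2$ on both sides. We prove that this is what happens.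

\begin{theorem}\label{thm:conj}
If $q<4$ is real and $q\neq\tau+2$, then $P(G,q)\le0$ for some planar graph $G$. Hence $\tau+2$ is the only $\mathcal G$-positive real number less than $4$, where $\mathcal G$ is the class of planar graphs.
\end{theorem}

Let $\mathcal T$ be the class of simple plane triangulations, that is, simple plane graphs all of whose faces are bounded by triangles; it contains $K_3$ and $K_4$.

\begin{theorem}\label{thm:neg}
For every real $q<4$ with $q\notin\{0,1,2,3,\tau+2\}$ there is $T\in\mathcal T$ with $P(T,q)<0$, and $P(K_4,q)=0$ for $q\in\{0,1,2,3\}$. So $\tau+2$ is the only $\mathcal T$-positive real number less than $4$, and among $q<4$, negative values of $P(\cdot,q)$ on $\mathcal T$, or on planar graphs, occur exactly for $q\notin\{0,1,2,3,\tau+2\}$.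
\end{theorem}

\begin{theorem}\label{thm:dense}
The real chromatic roots of simple plane triangulations are dense in $[3,4]$. In particular $\tau+2$ is a limit of such roots from both sides, although it is never one itself.
\end{theorem}

Tutte's theorem enters only in the assertions about the point $\tau+2$ itself. The Four Color Theorem is not used; combined with Theorem~\ref{thm:conj} it shows that the bound $4$ cannot be enlarged, and that the positive numbers for planar graphs in $(-\infty,4]$ are exactly $\tau+2$ and $4$.

Our triangulations are necklaces: triangulated quadrilaterals, called links, arranged cyclically around two common vertices. A link carries three polynomials $\lambda,\beta,\mu$ that multiply along the necklace, and the chromatic polynomial of the necklace is a combination of the three products with coefficients that are positive on $(3,4)$. It therefore suffices to find, for each $q$, one link whose $\beta$ is negative and exceeds $\lambda$ and $\mu$ in absolute value. Below $\tau+2$ two small links produce it. Above $\tau+2$ they cannot, and we find it by a limiting argument.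

\section{Links and their spectra}\label{sec:links}

We write $[A]$ for the number that is $1$ if the statement $A$ holds and $0$ otherwise.

\begin{definition}
A \emph{link} is a simple graph $L$ drawn in a closed disc, with four distinguished vertices, the \emph{ends} $x,y$ and the \emph{poles} $v,w$, such that
\begin{itemize}
\item[(L1)] the boundary of the disc is the $4$-cycle $x\,v\,y\,w$ of $L$, and every face inside the disc is bounded by a triangle;
\item[(L2)] the poles $v$ and $w$ are not adjacent;
\item[(L3)] there are polynomials $\alpha,\beta,\gamma$ in $q$ such that, for every integer $q\ge4$ and every proper $q$-coloring $c$ of the boundary $4$-cycle, the number of extensions of $c$ to a proper $q$-coloring of $L$ is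
\[
\alpha+\beta\,[c(x)=c(y)]+\gamma\,[c(v)=c(w)].
\]
\end{itemize}
The triple $(\alpha,\beta,\gamma)$ is the \emph{type} of $L$.
\end{definition}

The type is unique: for $q\ge4$ the boundary can be colored with four different colors, with only the ends alike, or with only the poles alike, and the counts $\alpha$, $\alpha+\beta$, $\alpha+\gamma$ determine the three polynomials at infinitely many points. Condition (L2) will keep our graphs simple when links are glued along their poles.

The basic example is the \emph{edge link} $\mathbf e$, the $4$-cycle with the chord $xy$ (Figure~\ref{fig:links}). A boundary coloring extends in one way if $c(x)\ne c(y)$ and in none otherwise, so the type is $(1,-1,0)$.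

Fix an integer $q\ge4$ and the colors of the poles. The extension counts form a \emph{transfer matrix}, whose rows and columns are indexed by the colors available to $x$ and to $y$. If the poles have the same color there are $q-1$ such colors, and otherwise $q-2$; by (L3) the matrices are
\[
M_{=}=(\alpha+\gamma)J+\beta I\quad(\text{order }q-1),\qquad M_{\neq}=\alpha J+\beta I\quad(\text{order }q-2),
\]
where $J$ is the all-ones matrix. A matrix $aJ+\beta I$ of order $n$ has the eigenvalue $\beta+na$ once, on the constant vector, and the eigenvalue $\beta$ with multiplicity $n-1$. So three eigenvalues occur in all, and we define the \emph{spectrum} of $L$ to be the triple of polynomials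
\[
\operatorname{spec}(L)=(\lambda,\beta,\mu),\qquad \lambda=\beta+(q-1)(\alpha+\gamma),\qquad \mu=\beta+(q-2)\alpha .
\]
Being polynomials, they can be evaluated at any real $q$. For real $q\ne1,2$ the passage from type to spectrum is a linear isomorphism of $\mathbb R^3$, with inverse
\begin{equation}\label{eq:inverse}
\alpha=\frac{\mu-\beta}{q-2},\qquad \gamma=\frac{\lambda-\beta}{q-1}-\frac{\mu-\beta}{q-2}.
\end{equation}
For the edge link, $\operatorname{spec}(\mathbf e)=(q-2,\,-1,\,q-3)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={font=\small}]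
\begin{scope}
\draw (-1,0)--(0,1.2)--(1,0)--(0,-1.2)--cycle; \draw (-1,0)--(1,0);
\foreach \p in {(-1,0),(1,0),(0,1.2),(0,-1.2)} \fill \p circle (1.6pt);
\node[left] at (-1,0) {$x$}; \node[right] at (1,0) {$y$};
\node[above] at (0,1.2) {$v$}; \node[below] at (0,-1.2) {$w$};
\node at (0,-2.2) {$\mathbf e$};
\end{scope}
\begin{scope}[xshift=4cm]
\draw (-1.5,0)--(1.5,0);
\foreach \a in {-1.5,-0.5,0.5,1.5} {\draw (0,1.2)--(\a,0)--(0,-1.2); \fill (\a,0) circle (1.6pt);}
\fill (0,1.2) circle (1.6pt); \fill (0,-1.2) circle (1.6pt);
\node[left] at (-1.5,0) {$x$}; \node[right] at (1.5,0) {$y$};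
\node[above] at (0,1.2) {$v$}; \node[below] at (0,-1.2) {$w$};
\node at (0,-2.2) {$\mathbf e^3$};
\end{scope}
\begin{scope}[xshift=8.2cm]
\draw (0,-1.5)--(0,1.5);
\foreach \a in {-1.5,-0.5,0.5,1.5} {\draw (-1.2,0)--(0,\a)--(1.2,0); \fill (0,\a) circle (1.6pt);}
\fill (-1.2,0) circle (1.6pt); \fill (1.2,0) circle (1.6pt);
\node[left] at (-1.2,0) {$x$}; \node[right] at (1.2,0) {$y$};
\node[above] at (0,1.5) {$v$}; \node[below] at (0,-1.5) {$w$};
\node at (0,-2.2) {$\mathbf h_3$};
\end{scope}
\end{tikzpicture}
\caption{Three links with ends $x,y$ and poles $v,w$: the edge link $\mathbf e$, the concatenation $\mathbf e^3$ of three edge links, and the link $\mathbf h_3$ obtained from $\mathbf e^3$ by interchanging ends and poles.}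
\label{fig:links}
\end{figure}

\subsection*{Concatenation}
Let $L_1$ be a link with ends $x,z$ and $L_2$ a link with ends $z,y$, both with poles $v,w$ and otherwise disjoint. Their \emph{concatenation} $L_1L_2$ is obtained by gluing the discs along the path $v\,z\,w$; its ends are $x,y$ and its poles are $v,w$. Longer concatenations $L_1\cdots L_k$ and powers $L^k$ are formed by repeating this.

\begin{lemma}\label{lem:concat}
$L_1L_2$ is a link whose ends are not adjacent, and its spectrum is the coordinatewise product $(\lambda_1\lambda_2,\beta_1\beta_2,\mu_1\mu_2)$.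
\end{lemma}

\begin{proof}
The glued disc has boundary $x\,v\,y\,w$, and its inner faces are those of $L_1$ and $L_2$. The two links share only the vertices $v,z,w$. By (L2), the only edges among these in either link are $vz$ and $wz$, which are glued. So $L_1L_2$ is simple and satisfies (L2). Every edge lies in $L_1$ or in $L_2$, and neither contains both $x$ and $y$, so the ends are not adjacent.

Given colors of $x,y,v,w$, an extension consists of a color of $z$ that avoids the colors of the poles, and extensions to $L_1$ and to $L_2$. Hence the transfer matrices multiply. Since $J^2=nJ$ in order $n$,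
\[
(a_1J+\beta_1I)(a_2J+\beta_2I)=aJ+\beta_1\beta_2I,\qquad a=na_1a_2+a_1\beta_2+\beta_1a_2,
\]
and $\beta_1\beta_2+na=(\beta_1+na_1)(\beta_2+na_2)$. Taking $n=q-2$, $a_i=\alpha_i$ defines a polynomial $\alpha$, and taking $n=q-1$, $a_i=\alpha_i+\gamma_i$ defines a polynomial $\alpha+\gamma$. The coefficient of $I$ is $\beta_1\beta_2$ in both cases, so (L3) holds with type $(\alpha,\beta_1\beta_2,\gamma)$, and the last identity gives $\mu=\mu_1\mu_2$ and $\lambda=\lambda_1\lambda_2$.
\end{proof}

\subsection*{Rotation}
Concatenation alone produces only the powers of $\mathbf e$. New spectra come from the symmetry of (L1) and (L3) between ends and poles. If the ends of $L$ are not adjacent, as for every concatenation of at least two links, let $L^*$ be the same plane graph with ends $v,w$ and poles $x,y$. Then $L^*$ satisfies (L1)--(L3), and its type is $(\alpha,\gamma,\beta)$. We call $L^*$ the \emph{rotation} of $L$. For fixed real $q\neq1,2$ let $\rho\colon\mathbb R^3\to\mathbb R^3$ be the linear map that converts a spectrum to a type by \eqref{eq:inverse}, interchanges $\beta$ and $\gamma$, and converts back.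 Then $\operatorname{spec}(L^*)=\rho(\operatorname{spec}(L))$ at $q$.

\subsection*{Closing}
Let $L=L_1\cdots L_k$ with $k\ge3$. Identify $x$ with $y$, gluing the boundary edge $xv$ to $yv$ and $xw$ to $yw$. The disc becomes a sphere, and $L$ becomes a graph $T(L)$ on it, the \emph{closing} of $L$.

\begin{lemma}\label{lem:close}
$T(L)$ is a simple plane triangulation, and $P(T(L),q)=q\,\Phi(\operatorname{spec}(L))$, where
\begin{equation}\label{eq:Phi}
\Phi(\lambda,\beta,\mu)=\lambda+(q-1)\mu+(q^2-3q+1)\beta .
\end{equation}
\end{lemma}

\begin{proof}
Since $x$ and $y$ are not adjacent, no loop arises and no face of $L$ contains both, so the faces of $T(L)$, which are the inner faces of $L$, are still triangles. A parallel edge would come from a common neighbor of $x$ and $y$ other than the poles. The neighbors of $x$ lie in $L_1$, those of $y$ lie in $L_k$, and for $k\ge3$ these links share only $v$ and $w$. (For $k=2$ this can fail: in $\mathbf e^2$ the middle vertex is adjacent to both ends.)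

Let $q\ge4$ be an integer. Proper colorings of $T(L)$ are proper colorings of $L$ with $c(x)=c(y)$; for given colors of the poles their number is the trace of the transfer matrix. There are $q$ ways to color the poles alike and $q(q-1)$ ways to color them differently, so
\[
P(T(L),q)=q\bigl(\lambda+(q-2)\beta\bigr)+q(q-1)\bigl(\mu+(q-3)\beta\bigr),
\]
and $(q-2)+(q-1)(q-3)=q^2-3q+1$. Two polynomials that agree at all integers $q\ge4$ are equal.
\end{proof}

\section{Making the middle eigenvalue win}\label{sec:examples}

From now on $3<q<4$, and we put $u=q-3\in(0,1)$. Then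
\[
\operatorname{spec}(\mathbf e)=(1+u,\,-1,\,u),\qquad \Phi(\lambda,\beta,\mu)=\lambda+(2+u)\mu+(1+3u+u^2)\beta ,
\]
and all coefficients of $\Phi$ are positive. The golden ratio enters through $u^2+u-1$, whose positive root is $\tau-1$; thus $u^2+u-1$ has the sign of $q-(\tau+2)$.

\begin{example}[Bipyramids]\label{ex:bip}
The closing of $\mathbf e^n$, $n\ge3$, is an $n$-cycle joined to both poles, and
\[
\Phi=(1+u)^n+(2+u)u^n+(-1)^n(1+3u+u^2).
\]
For odd $n$ the last term is negative, but $(1+u)^n\ge(1+u)^3>1+3u+u^2$. So bipyramids are positive on $(3,4)$: the edge link supplies a negative $\beta$ and a small $\mu$, but its $\lambda$ is too large.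
\end{example}

We need a link that lowers the ratio $\lambda/\beta$. Rotation provides it. For odd $m\ge3$ let $\mathbf h_m=(\mathbf e^m)^*$; it consists of a path with $m$ edges from pole to pole, all of whose vertices are joined to both ends (Figure~\ref{fig:links}). Put
\[
\kappa=\frac{u(2+u)}{1+u},\qquad B_m=\frac{(1+u)^m+1}{2+u}-\frac{u^m+1}{1+u}.
\]

\begin{lemma}\label{lem:hm}
For odd $m\ge3$,
\[
\operatorname{spec}(\mathbf h_m)=\bigl(B_m-\kappa(1-u^{m-1}),\ B_m,\ B_m+1+u^m\bigr).
\]
In particular $\operatorname{spec}(\mathbf h_3)=\bigl(u^2(1+u),\ 2u,\ 1+2u+u^3\bigr)$.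
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:concat}, $\operatorname{spec}(\mathbf e^m)=((1+u)^m,-1,u^m)$, and \eqref{eq:inverse} gives the type $(\alpha,-1,B_m)$ with $\alpha=(u^m+1)/(1+u)$. So $\mathbf h_m$ has type $(\alpha,B_m,-1)$, and
\[
\lambda=B_m+(2+u)(\alpha-1)=B_m+\frac{(2+u)(u^m-u)}{1+u},\qquad \mu=B_m+(1+u)\alpha .
\]
For $m=3$, the factorization $a^3+1=(a+1)(a^2-a+1)$ with $a=1+u$ and with $a=u$ gives $B_3=(u^2+u+1)-(u^2-u+1)=2u$, and $\lambda=2u-u(2+u)(1-u)=u^2+u^3$.
\end{proof}

So $\mathbf h_3$ has $0<\lambda<\beta<\mu$. It lowers $\lambda/|\beta|$ and raises $\mu/|\beta|$, the opposite of what $\mathbf e$ does.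

\begin{example}[Eight vertices]\label{ex:eight}
Let $T$ be the closing of $\mathbf e^3\mathbf h_3$. It has two poles, four vertices that are ends of links, and the two inner vertices of $\mathbf h_3$. By Lemmas~\ref{lem:concat}, \ref{lem:close} and~\ref{lem:hm},
\begin{align*}
\Phi&=u^2(1+u)^4+(2+u)u^3(1+2u+u^3)-2u(1+3u+u^2)\\
&=u^7+3u^6+6u^5+11u^4+4u^3-5u^2-2u\\
&=u(u+1)(u+2)\,(u^4+4u^2-u-1).
\end{align*}
The last factor is convex in $u$ and equals $-1$ at $u=0$ and $-0.0304$ at $u=0.6$, so $P(T,q)<0$ for $3<q\le3.6$. At $u=\tau-1$, where $u^2=1-u$ and $u^4=2-3u$, the factor equals $5-8u=9-4\sqrt5=\sqrt{81}-\sqrt{80}>0$, as Tutte's theorem requires.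
\end{example}

In this example the negative term outweighs the other two together. In general it is easier to ask only that $|\beta|$ exceed each of $|\lambda|$ and $|\mu|$, and then to pass to a high odd power.

\begin{proposition}\label{prop:key}
For every $q\in(3,4)$ with $q\ne\tau+2$ there is a link whose spectrum at $q$ satisfies
\begin{equation}\label{eq:dom}
0<\lambda<-\beta,\qquad |\mu|<-\beta .
\end{equation}
\end{proposition}

We prove this in Section~\ref{sec:below} for $q<\tau+2$ and in Section~\ref{sec:above} for $q>\tau+2$. The condition $\lambda>0$ is needed only for Theorem~\ref{thm:dense}.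

\begin{proof}[Proof of Theorems~\ref{thm:neg} and~\ref{thm:conj} from Proposition~\ref{prop:key}]
For $q<3$, $q\notin\{0,1,2\}$, a negative value is given by \eqref{eq:small}. For $q\in(3,4)$, $q\neq\tau+2$, let $L$ satisfy \eqref{eq:dom} and let $k\ge3$ be odd. Then
\[
\frac{P(T(L^k),q)}{q\,|\beta|^k}=\Bigl(\frac{\lambda}{|\beta|}\Bigr)^k+(2+u)\Bigl(\frac{\mu}{|\beta|}\Bigr)^k-(1+3u+u^2),
\]
and the first two terms tend to $0$, so $P(T(L^k),q)<0$ for large odd $k$. Conversely, no planar graph has a negative value at $0,1,2,3$, where every chromatic polynomial is nonnegative, or at $\tau+2$, by Tutte's theorem. Since $P(K_4,q)=0$ at $0,1,2,3$, no $q<4$ other than $\tau+2$ is $\mathcal T$-positive, while $\tau+2$ is positive for all planar graphs. This is Theorem~\ref{thm:neg}, and Theorem~\ref{thm:conj} follows because triangulations are planar.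
\end{proof}

A picture guides the proof of Proposition~\ref{prop:key}. To a link with $\lambda\beta\mu\ne0$ at $q$ assign its \emph{position} $\bigl(\log|\lambda/\beta|,\log|\mu/\beta|\bigr)\in\mathbb R^2$. Positions add under concatenation, and we want to reach the open negative quadrant with $\beta<0<\lambda$. The position of $\mathbf e$ is in the fourth quadrant and that of $\mathbf h_3$ is in the second. What matters is on which side of the antidiagonal $|\lambda\mu|=\beta^2$ they lie, since the target lies below it.

\section{The range $3<q<\tau+2$}\label{sec:below}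

For $\mathbf h_3$ put
\[
p=\frac\lambda\beta=\frac{u(1+u)}2\in(0,1),\qquad r=\frac\mu\beta=\frac{1+2u+u^3}{2u}>1 .
\]
Then $4pr=(1+u)(1+2u+u^3)=u^4+u^3+2u^2+3u+1$, so the quantities $\lambda\mu/\beta^2-1$ for $\mathbf e$ and for $\mathbf h_3$ are
\begin{equation}\label{eq:anti}
u(1+u)-1=u^2+u-1,\qquad pr-1=\tfrac14(u^2+u-1)(u^2+3).
\end{equation}
Both links cross the antidiagonal at the same point $q=\tau+2$.

\begin{proof}[Proof of Proposition~\ref{prop:key} for $q<\tau+2$]
Now $u^2+u-1<0$, so \eqref{eq:anti} gives $0<\log(1+u)<\log(1/u)$ and $0<\log r<\log(1/p)$. Hence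
\[
\frac{\log(1+u)}{\log(1/p)}<\frac{\log(1/u)}{\log(1/p)}<\frac{\log(1/u)}{\log r}.
\]
Choose an odd $n$ so large that $1/n$ is less than the distance between the two outer numbers, and then a positive integer $j$ with $j/n$ strictly between them. The two inequalities for $j/n$ say that $(1+u)^np^j<1$ and $u^nr^j<1$. The spectrum of $\mathbf e^n\mathbf h_3^{\,j}$ is $(2u)^j\bigl((1+u)^np^j,\,-1,\,u^nr^j\bigr)$, because $n$ is odd, and it satisfies \eqref{eq:dom}.
\end{proof}

\section{The range $\tau+2<q<4$}\label{sec:above}

Now $\mathbf e$ and $\mathbf h_3$ have $\lambda\mu>\beta^2$ by \eqref{eq:anti}. This inequality is preserved by concatenation and contradicts \eqref{eq:dom}, so other links are needed: one below the antidiagonal, and one with negative $\beta$ that is not too far above it. The hypothesis $q>\tau+2$ will be used in the form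
\[
\kappa>1,
\]
which holds because $\kappa-1=(u^2+u-1)/(1+u)$.

\subsection*{A ray of limit spectra}
As $m\to\infty$ we have $u^m\to0$, because $u<1$, and $B_m=(1+u)^m/(2+u)+O(1)\to\infty$, because $u>0$. By Lemma~\ref{lem:hm}, the link $\mathbf h_m$ has
\begin{equation}\label{eq:ratios}
\frac\lambda\beta=1+\frac{-\kappa+o(1)}{B_m},\qquad \frac\mu\beta=1+\frac{1+o(1)}{B_m}.
\end{equation}
Its position is thus a very short vector in the direction $(-\kappa,1)$ approximately, and this direction points below the antidiagonal exactly when $\kappa>1$. To move a definite distance we take about $B_m$ copies. For real $t>0$ and odd $m$ let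
\[
N=N(t,m)=\lfloor tB_m\rfloor,\qquad H_{t,m}=\mathbf h_m^{\,N},\qquad E_t=(e^{-\kappa t},\,1,\,e^{t}).
\]
For large $m$ we have $B_m>0$ and $N\ge2$, so $H_{t,m}$ is defined and can be rotated.

\begin{lemma}\label{lem:ray}
For fixed $t>0$, as $m\to\infty$ through odd integers,
\[
B_m^{-N}\operatorname{spec}(H_{t,m})\to E_t,\qquad B_m^{-N}\operatorname{spec}(H_{t,m}^*)\to\rho(E_t).
\]
\end{lemma}

\begin{proof}
If $\xi_mB_m\to c$, then $\xi_m\to0$ and $N\xi_m\to ct$ because $N/B_m\to t$; hence $N\log(1+\xi_m)\to ct$. Apply this to \eqref{eq:ratios} with $c=-\kappa$ and $c=1$. The second limit follows because $\rho$ is linear.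
\end{proof}

\subsection*{A better source of negative $\beta$}
The triples $E_s$ have $\beta=1>0$. Combining $E_s$ with $\mathbf e^n$, $n$ odd, would require $\kappa^{-1}\log(1+u)<s/n<\log(1/u)$, which is impossible for $u$ near $1$. The rotated triples $\rho(E_t)$ with small $t$ do better.

\begin{lemma}\label{lem:rot}
As $t\to0^+$,
\[
\rho(E_t)=\bigl(2+u+O(t),\ -t+O(t^2),\ O(t^2)\bigr).
\]
\end{lemma}

\begin{proof}
We have $E_t=(1,1,1)+t(-\kappa,0,1)+O(t^2)$, and $\rho$ is linear. By \eqref{eq:inverse} the spectrum $(1,1,1)$ has type $(0,1,0)$; the rotated type $(0,0,1)$ has spectrum $(2+u,0,0)$. The spectrum $(-\kappa,0,1)$ has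
\[
\alpha=\frac1{1+u},\qquad\beta=0,\qquad \gamma=-\frac{\kappa}{2+u}-\frac1{1+u}=-\frac{u}{1+u}-\frac{1}{1+u}=-1;
\]
the rotated type $\bigl(\frac1{1+u},-1,0\bigr)$ has spectrum $\bigl(\frac1{1+u},-1,0\bigr)$, since $-1+\frac{2+u}{1+u}=\frac1{1+u}$ and $-1+\frac{1+u}{1+u}=0$. Thus $\rho(E_t)=(2+u,0,0)+t\bigl(\frac1{1+u},-1,0\bigr)+O(t^2)$.
\end{proof}

In the picture, $\rho(E_t)$ has first coordinate $\log(1/t)+O(1)$ and second coordinate at most $-\log(1/t)+O(1)$: it lies far out in the fourth quadrant, at most a bounded distance above the antidiagonal. A long step in the direction $(-\kappa,1)$ absorbs a bounded error. The order of the limits matters. Rotating a single $\mathbf h_m$ returns $\mathbf e^m$, whose spectrum divided by $B_m$ is $(2+u+o(1),\,-1/B_m,\,u^m/B_m)$. This has the shape of Lemma~\ref{lem:rot} with $t=1/B_m$, except that the last coordinate is not $O(t^2)$, because $u^mB_m\to\infty$ when $u(1+u)>1$. Letting $m\to\infty$ first, with $t$ fixed, removes the term $u^m$.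

\begin{proof}[Proof of Proposition~\ref{prop:key} for $q>\tau+2$]
Since $\kappa>1$, we can fix $\theta$ with $1/\kappa<\theta<1$. For $0<t<1$ put $s=\theta\log(1/t)>0$, so that $E_s=(t^{\kappa\theta},1,t^{-\theta})$. By Lemma~\ref{lem:rot} the coordinatewise product is
\[
E_s\cdot\rho(E_t)=\bigl(t^{\kappa\theta}(2+u+O(t)),\ -t+O(t^2),\ O(t^{2-\theta})\bigr).
\]
As $\kappa\theta>1$ and $2-\theta>1$, the outer coordinates are $o(t)$, and the first is positive for small $t$. Fix $t$, and with it $s$, such that this triple satisfies \eqref{eq:dom}. By Lemmas~\ref{lem:concat} and~\ref{lem:ray}, the spectrum of the link $H_{s,m}H^*_{t,m}$, divided by the positive number $B_m^{N(s,m)+N(t,m)}$, converges to $E_s\cdot\rho(E_t)$ as $m\to\infty$ through odd integers. The inequalities \eqref{eq:dom} are strict and unchanged by positive scaling, so they hold for $H_{s,m}H^*_{t,m}$ when $m$ is large.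
\end{proof}

\section{Density of roots}\label{sec:dense}

To find a root in a given interval we need a single triangulation that changes sign there. Starting from a link $L$ as in Proposition~\ref{prop:key}, we add edge links until the first coordinate of the position is negative at one point of the interval and positive at another. High powers then make $\beta$ dominate at the first point and $\lambda$ at the second.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $I\subset(3,4)$ be an open interval; we show that it contains a root. Take $q_0\in I$, $q_0\ne\tau+2$, and a link $L$ satisfying \eqref{eq:dom} at $q_0$. By continuity, \eqref{eq:dom} holds on a compact interval $I'\subset I$ of positive length. On $I'$ put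
\[
f=\log(1+u)>0,\qquad g_L=\log|\beta/\lambda|>0 .
\]
The first coordinate of the position of $\mathbf e^nL^N$ is $nf-Ng_L$, so we need $g_L/f$ to be nonconstant on $I'$.

Suppose it is constant, and let $L'=L^M\mathbf h_3$ with $M$ odd. With $p,r$ as in Section~\ref{sec:below}, where $0<p<1$ for all $u\in(0,1)$, the spectrum of $L'$ is $2u|\beta|^M$ times $\bigl((\lambda/|\beta|)^Mp,\,-1,\,(\mu/|\beta|)^Mr\bigr)$. On the compact set $I'$ the function $r$ is bounded and $|\mu/\beta|$ has maximum less than $1$, so $L'$ satisfies \eqref{eq:dom} on $I'$ when $M$ is large. Moreover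
\[
\frac{g_{L'}}f=M\,\frac{g_L}{f}+\frac{\log(1/p)}{\log(1+u)}=M\,\frac{g_L}f-1+\frac{\log(2/u)}{\log(1+u)},
\]
and the last fraction is strictly decreasing on $(0,1)$, having a positive decreasing numerator and a positive increasing denominator. Replacing $L$ by $L'$, we may assume that $g_L/f$ is not constant on $I'$.

The fractions $n/2^i$ with $n$ odd and $i\ge1$ are dense in $(0,\infty)$. So there are $q_1,q_2\in I'$, an odd $n>0$ and an even $N>0$ with
\[
\frac{g_L}{f}(q_1)>\frac nN>\frac{g_L}f(q_2).
\]
For odd $k$ let $T_k$ be the closing of $\mathbf e^{kn}L^{kN}$, a concatenation of at least three links. Since $kn$ is odd and $kN$ is even, $\beta^{kN}>0$ on $I'$ and Lemma~\ref{lem:close} gives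
\[
\frac{P(T_k,q)}{q\,\beta^{kN}}=e^{k(nf-Ng_L)}+(2+u)\Bigl(u^n\Bigl|\frac\mu\beta\Bigr|^N\Bigr)^k-(1+3u+u^2).
\]
The middle term tends to $0$ at $q_1$ and at $q_2$. The first term tends to $0$ at $q_1$, where $nf-Ng_L<0$, and to $+\infty$ at $q_2$, where $nf-Ng_L>0$. For large odd $k$ we get $P(T_k,q_1)<0<P(T_k,q_2)$, so $T_k$ has a chromatic root between $q_1$ and $q_2$, which lies in $I$. Hence the roots are dense in $[3,4]$. In particular they accumulate at $\tau+2$ from both sides, and by Tutte's theorem $\tau+2$ is not a root.
\end{proof}

\section{The points $\tau+2$ and $4$}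

The construction must break down at $\tau+2$, and the reason is visible in the algebra of spectra. In terms of the type,
\[
\lambda\mu-\beta^2=(q-1)(q-2)\alpha^2+(q-1)\beta\gamma+(2q-3)\alpha\beta+(q-1)(q-2)\alpha\gamma .
\]
Interchanging $\beta$ and $\gamma$ adds $(q^2-5q+5)\,\alpha(\beta-\gamma)$ to the right side, and $q^2-5q+5=u^2+u-1$. At $q=\tau+2$ the form $\lambda\mu-\beta^2$ is therefore invariant under rotation. The cone $\lambda\mu=\beta^2$ is also closed under coordinatewise products, and it contains $\operatorname{spec}(\mathbf e)$ by \eqref{eq:anti}. So at $q=\tau+2$ every link built from $\mathbf e$ by concatenation and rotation has $\lambda\mu=\beta^2$, which rules out \eqref{eq:dom}. At this point $q-1=\tau^2$ and $q^2-3q+1=2q-4=2\tau$, so on the cone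
\[
\lambda\,\Phi=\lambda^2+2\tau\lambda\beta+\tau^2\lambda\mu=(\lambda+\tau\beta)^2 ,
\]
and $\Phi\ge0$ whenever $\lambda>0$.

At $q=4$, where $u=1$, the failure is different. The edge link has spectrum $(2,-1,1)$ and no longer lowers $|\mu/\beta|$, and the formula of Lemma~\ref{lem:hm} gives $\operatorname{spec}(\mathbf h_m)=(B_m,B_m,B_m+2)$, so $\mathbf h_m$ no longer lowers $\lambda/\beta$. The expansion \eqref{eq:ratios}, which used $u^m\to0$, does not hold.

\begin{thebibliography}{9}
\bibitem{RCP}
\emph{Roots of the Chromatic Polynomial},
\texttt{http://orbit.dtu.dk/files/130447039/}\allowbreak\texttt{phd438\_Perrett\_T.pdf}.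
\end{thebibliography}
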